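\title{Julia sets of dimension two in the affine family $f(Az+B)$ of a Speiser class function}

\begin{abstract}
Let $f$ be a transcendental entire function with finitely many singular values. We prove that there are $A\neq0$ and $B$ such that the Julia set of $z\mapsto f(Az+B)$ has Hausdorff dimension $2$. Hence the supremum of the dimension of the Julia set over the quasiconformal deformations of $f$ equals $2$ and is attained. If $f$ has a logarithmic singularity over a finite value, we build iterated function systems of dimension close to $2$ directly, using Koebe's theorems. If $f$ has a critical point, we rescale return maps to the critical point so that they converge to polynomials $Y^d+t$, transplant hyperbolic sets of dimension close to $2$ from these polynomials, and nest the construction.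
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f$ be a transcendental entire function. A number $a\in\mathbb C$ is a \emph{critical value} of $f$ if $a=f(c)$ with $f'(c)=0$, and an \emph{asymptotic value} if $f\to a$ along some path tending to $\infty$. The \emph{singular set} $S(f)$ is the closure of the set of critical and asymptotic values. It is the obstruction to inverting $f$:
\begin{equation}\label{eq:covering}
f:\mathbb C\setminus f^{-1}(S(f))\to\mathbb C\setminus S(f)\quad\text{is a covering map.}
\end{equation}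
The \emph{Speiser class} $\mathcal S$ consists of the transcendental entire functions with $S(f)$ finite. For example $S(\exp)=\{0\}$, and $S(\cos)=\{-1,1\}$: a path to $\infty$ on which $\cos$ is bounded has bounded imaginary part, so it crosses lines $\operatorname{Re}z=k\pi$ with $k$ of both parities infinitely often, and there $\cos z=(-1)^k\cosh(\operatorname{Im}z)$.

The \emph{Julia set} $\mathcal J(g)$ of an entire function $g$ is the set of points that have no neighborhood on which the iterates $g^n$ form a normal family. Its Hausdorff dimension $\dim_{\mathrm H}\mathcal J(g)\le2$ measures how much of the plane the chaotic part of the dynamics occupies.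

A homeomorphism $\psi$ of the plane is \emph{$K$-quasiconformal} if it preserves orientation, has locally square integrable distributional derivatives, and satisfies $|\psi_{\bar z}|\le\frac{K-1}{K+1}|\psi_z|$ almost everywhere; affine maps $z\mapsto Az+B$ are $1$-quasiconformal. For $f\in\mathcal S$ the family of quasiconformal deformations of $f$ is
\[
M_f=\{\,g=\psi\circ f\circ\varphi\;:\;g\text{ is entire and }\psi,\varphi\text{ are quasiconformal homeomorphisms of the plane}\,\},
\]
a finite-dimensional family. Critical points are the points where a map fails to be locally injective, and asymptotic values are defined topologically, so $S(g)=\psi(S(f))$ for such $g$. The members of $M_f$ are thus the same branched covering of the plane. They differ in how the target plane is laid over the source plane, and this is what iteration sees. It is natural to ask whether the covering structure alone can force all Julia sets in $M_f$ to be thin. The following is Conjecture~13 of \cite{NSF}.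

\begin{quote}
\textbf{Conjecture.} \emph{If $f\in\mathcal S$, then $\sup\{\dim_{\mathrm H}\mathcal J(g):g\in M_f\}=2$.}
\end{quote}

We prove the conjecture, and we need only the simplest deformations. For $\lambda=(A,B)\in\mathbb C^*\times\mathbb C$ put
\[
g_\lambda(z)=f(Az+B).
\]
Then $g_\lambda\in M_f$ (take $\psi=\mathrm{id}$ and $\varphi$ affine) and $S(g_\lambda)=S(f)$. The change of variable $w=Az+B$ conjugates $g_\lambda$ to $w\mapsto Af(w)+B$; for $f=\exp$, the change $w=Az$ conjugates $g_\lambda$ to $w\mapsto Ae^Be^w$.

\begin{theorem}\label{thm:main}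
For every $f\in\mathcal S$ there is $\lambda\in\mathbb C^*\times\mathbb C$ with $\dim_{\mathrm H}\mathcal J(g_\lambda)=2$. Hence $\sup\{\dim_{\mathrm H}\mathcal J(g):g\in M_f\}=2$, and the supremum is a maximum.
\end{theorem}

The proof does not use the finiteness of $S(f)$ in full. We write $D(a,r)$ for the open disc of center $a$ and radius $r$. A \emph{hyperbolic set} of an entire function $g$ is a compact set $X$ that is invariant and expanding for an iterate: for some $N\ge1$,
\[
g^N(X)\subset X\qquad\text{and}\qquad|(g^N)'|\ge4\ \text{ on }X .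
\]

\begin{theorem}\label{thm:two}
Let $f$ be a transcendental entire function, and suppose that either
\begin{enumerate}
\item[(A)] $S(f)$ is bounded and $f$ has a logarithmic singularity over some $s\in\mathbb C$: for some $r>0$ there is a component $U$ of $f^{-1}(D(s,r)\setminus\{s\})$ on which $f:U\to D(s,r)\setminus\{s\}$ is a universal covering; or
\item[(B)] $f$ has a critical point and $S(f)\neq\mathbb C$.
\end{enumerate}
Then there is $\lambda$ with $\dim_{\mathrm H}\mathcal J(g_\lambda)=2$. Moreover $\mathcal J(g_\lambda)$ contains hyperbolic sets of $g_\lambda$ of dimension arbitrarily close to $2$. In case \textup{(A)} it suffices that $g_\lambda(s)=p$, $g_\lambda(p)=p$, $|g_\lambda'(p)|\ge4$ and $g_\lambda'(s)\neq0$ for some $p$.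
\end{theorem}

Why should one expect the value $2$? Suppose that $M$ inverse branches of iterates of $g$ map a disc into itself with disjoint images and with derivatives of modulus at least $b$. They generate a Cantor set in $\mathcal J(g)$ of dimension at least about $\log M/\log(1/b)$ (Lemma~\ref{lem:ifs}). Comparing areas gives $Mb^2\le1$, so dimension close to $2$ means that the images fill the disc up to a factor that is negligible on a logarithmic scale. A singular value $s$ produces such abundance once its orbit is placed well, and the two parameters $A,B$ suffice to place it: they let us impose $g_\lambda(s)=p=g_\lambda(p)$ with $p$ a repelling fixed point. Near $p$ the map is a dilation, so it magnifies to unit size everything that happens near $s$ at small scales. Over a logarithmic singularity $g_\lambda$ looks like $s+e^\zeta$; the logarithm turns the scales near $s$ into a lattice, and a disc of radius $x$ contains about $x^2$ lattice points while shrinking it to unit size costs little more than a factor $x$. Over a critical value $g_\lambda$ looks like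 $s+y^d$; perturbing $\lambda$ so that the critical orbit returns, we see the polynomials $Y^d+t$ at small scale, and some of these have Julia sets of dimension close to $2$.

Section~\ref{sec:tools} collects the tools common to both cases. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:two} and finds the starting parameter. Case (A) is proved in Section~\ref{sec:A} with classical function theory only. Case (B) occupies Sections~\ref{sec:persist}--\ref{sec:B} and relies on theorems of S{\l}odkowski \cite{Slo}, Shishikura \cite{Shi} and McMullen \cite{McM}. Sections~\ref{sec:A} and~\ref{sec:B} each begin with an explicit example.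

\section{Tools}\label{sec:tools}

\subsection{Classical theorems}
Let $F$ be univalent (holomorphic and injective) on $D(a,R)$ and let $|z-a|=\eta R$ with $0\le\eta<1$. \emph{Koebe's theorems} state:
\begin{gather}
F(D(a,R))\supset D\bigl(F(a),\tfrac14R|F'(a)|\bigr),\label{eq:K1}\\
R|F'(a)|\frac{\eta}{(1+\eta)^2}\le|F(z)-F(a)|\le R|F'(a)|\frac{\eta}{(1-\eta)^2},\label{eq:K2}\\
|F'(z)|\ge|F'(a)|\frac{1-\eta}{(1+\eta)^3}.\label{eq:K3}
\end{gather}
\emph{Picard's theorem}: a transcendental entire function takes every value infinitely often, with at most one exception. \emph{Montel's theorem}: the holomorphic functions on a domain that omit $0$ and $1$ form a normal family. Normality is meant for maps to the sphere; a locally uniform limit of holomorphic functions is holomorphic or identically $\infty$. \emph{Nevanlinna's theorem}: a transcendental entire function has at most two finite \emph{totally ramified} values, that is, values with no simple preimage (omitted values included).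

A \emph{repelling periodic point} of $g$ is a fixed point $q$ of some $g^k$ with $|(g^k)'(q)|>1$.

\subsection{Hyperbolic sets lie in the Julia set}

\begin{lemma}\label{lem:julia}
Let $g$ be a transcendental entire function. Every hyperbolic set of $g$ is contained in $\mathcal J(g)$. If $\Gamma$ is affine, $m\ge1$, and $X$ is a hyperbolic set of $\Gamma^{-1}\circ g^m\circ\Gamma$, then $\Gamma(X)$ is a hyperbolic set of $g$ of the same dimension.
\end{lemma}

\begin{proof}
Let $g^N(X)\subset X$ and $|(g^N)'|\ge4$ on $X$, and suppose that the iterates are normal near $z\in X$. A subsequence of $(g^{Nn})_n$ converges locally uniformly near $z$. The limit is finite at $z$, since $g^{Nn}(z)\in X$, so it is holomorphic and the derivatives at $z$ converge. But $|(g^{Nn})'(z)|\ge4^n$. The second statement holds because $(\Gamma^{-1}\circ g^m\circ\Gamma)^N=\Gamma^{-1}\circ g^{mN}\circ\Gamma$ and affine conjugation preserves derivatives and dimension.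
\end{proof}

So in both cases of Theorem~\ref{thm:two} it is enough to find one $g_\lambda$ with hyperbolic sets of dimension arbitrarily close to $2$.

\subsection{Dimension of a conformal Cantor set}

\begin{lemma}\label{lem:ifs}
Let $D=\overline{D(u,R)}$ and $D'=D(u,2R)$. Let $F_1,\dots,F_M$, $M\ge2$, be univalent maps $D'\to D(u,2R/5)$ with pairwise disjoint images and $|F_i'|\ge16b>0$ on $D$. Then $|F_i'|\le2/5$ on $D$, and there is a nonempty compact set $\mathcal K\subset D$ with $\mathcal K=\bigcup_iF_i(\mathcal K)$ and
\[
\dim_{\mathrm H}\mathcal K\ge\frac{\log M}{\log(1/b)} .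
\]
\end{lemma}

\begin{proof}
For $v\in D$ we have $D(v,R)\subset D'$, and Cauchy's estimate for $F_i-u$ gives $|F_i'(v)|\le(2R/5)/R=2/5$; in particular $b<1$. For a word $w=i_1\cdots i_n$ put $F_w=F_{i_1}\circ\dots\circ F_{i_n}$. The compact sets $\mathcal K_n=\bigcup_{|w|=n}F_w(D)$ decrease and satisfy $\mathcal K_{n+1}=\bigcup_iF_i(\mathcal K_n)$. Let $\mathcal K=\bigcap_n\mathcal K_n$. Then $F_i(\mathcal K)\subset\mathcal K$. A point of $\mathcal K$ has the form $F_i(v)$ for exactly one pair $(i,v)$, and this $v$ lies in every $\mathcal K_n$. So $\mathcal K=\bigcup_iF_i(\mathcal K)$.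

The bound on the derivative has to be turned into a bound on distances: we claim that $|F_i(v)-F_i(v')|\ge b|v-v'|$ for $v,v'\in D$. If $|v-v'|<R/2$, the lower bound in \eqref{eq:K2} on $D(v,R)$, with $\eta<1/2$, gives $|F_i(v)-F_i(v')|\ge\frac49|F_i'(v)||v-v'|$. Otherwise $F_i(v')\notin F_i(D(v,R/2))$, which contains $D(F_i(v),R|F_i'(v)|/8)$ by \eqref{eq:K1}; as $|v-v'|\le2R$, this gives $|F_i(v)-F_i(v')|\ge\frac1{16}|F_i'(v)||v-v'|$.

Call the sets $F_w(\mathcal K)$ with $|w|=n$ the pieces of level $n$. Let $d_0>0$ be the least distance between two pieces of level $1$. Two different words of length $n$ have a common prefix of length $j\le n-1$ followed by different letters, so by the claim their pieces are at distance at least $b^jd_0\ge b^{n-1}d_0$. Since $D$ is convex, pieces of level $n$ have diameter at most $(2/5)^n2R$, so each infinite word determines one point of $\mathcal K$. Let $\nu$ be the image on $\mathcal K$ of the uniform product measure on infinite words; it gives mass $M^{-n}$ to each piece of level $n$, and no mass to points. Put $a=\log M/\log(1/b)$,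 so that $M^{-1}=b^a$. If $W$ is closed and $0<\operatorname{diam}W<d_0$, choose $n\ge1$ with $b^nd_0\le\operatorname{diam}W<b^{n-1}d_0$. Then $W$ meets at most one piece of level $n$, and $\nu(W)\le b^{na}\le(\operatorname{diam}W/d_0)^a$. For every countable cover of $\mathcal K$ by closed sets $W_j$ of diameter less than $d_0$ we get $1\le\sum\nu(W_j)\le d_0^{-a}\sum(\operatorname{diam}W_j)^a$. Hence the $a$-dimensional Hausdorff measure of $\mathcal K$ is positive.
\end{proof}

\subsection{The linearizer of a repelling fixed point}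
Near a repelling fixed point an entire function is conjugate to a dilation, and the conjugacy extends to an entire function that describes where long orbits starting near the fixed point end up. In case (B) we need this with a parameter.

\begin{lemma}\label{lem:lin}
Let $G_\varepsilon(z)$ be holomorphic in $(\varepsilon,z)\in D(0,\varepsilon_0)\times\mathbb C$, with each $G_\varepsilon$ transcendental. Let $q_\varepsilon$ be holomorphic in $\varepsilon$ with $G_\varepsilon(q_\varepsilon)=q_\varepsilon$, put $\omega_\varepsilon=G_\varepsilon'(q_\varepsilon)$, and assume $|\omega_0|>1$. After decreasing $\varepsilon_0$, there is a function $\Psi_\varepsilon(u)$, holomorphic on $D(0,\varepsilon_0)\times\mathbb C$, with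
\[
\Psi_\varepsilon(0)=q_\varepsilon,\qquad\Psi_\varepsilon'(0)=1,\qquad\Psi_\varepsilon(\omega_\varepsilon u)=G_\varepsilon(\Psi_\varepsilon(u)).
\]
The local inverse $L_\varepsilon$ of $\Psi_\varepsilon$ with $L_\varepsilon(q_\varepsilon)=0$ is holomorphic in $(\varepsilon,z)$ near $(0,q_0)$. Among any four distinct complex numbers, one equals $\Psi_\varepsilon(u)$ for some $u$ with $u\neq0$ and $\Psi_\varepsilon'(u)\neq0$.
\end{lemma}

\begin{proof}
This is Koenigs' construction. Conjugating by $z\mapsto z-q_\varepsilon$, we may assume $q_\varepsilon=0$. Let $\iota_\varepsilon$ be the local inverse of $G_\varepsilon$ fixing $0$, and fix $a$ with $|\omega_0|^{-1}<a<|\omega_0|^{-1/2}$. For small $\varepsilon_0$ and $r$ there are $C$ and $a'<1$ such that $|\iota_\varepsilon(z)-z/\omega_\varepsilon|\le C|z|^2$, $|\iota_\varepsilon(z)|\le a|z|$, $a^2|\omega_\varepsilon|\le a'$ and $a|\omega_\varepsilon|>1$ whenever $|\varepsilon|<\varepsilon_0$, $|z|<r$. Then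
\[
\bigl|\omega_\varepsilon^{n+1}\iota_\varepsilon^{n+1}(z)-\omega_\varepsilon^n\iota_\varepsilon^n(z)\bigr|\le|\omega_\varepsilon|^{n+1}C(a^nr)^2\le C|\omega_\varepsilon|r^2(a')^n ,
\]
so $\omega_\varepsilon^n\iota_\varepsilon^n$ converges uniformly to a function $L_\varepsilon(z)$, holomorphic in $(\varepsilon,z)$, with $L_\varepsilon(0)=0$, $L_\varepsilon'(0)=1$ and $L_\varepsilon\circ\iota_\varepsilon=L_\varepsilon/\omega_\varepsilon$. By the inverse function theorem $\Psi_\varepsilon=L_\varepsilon^{-1}$ is holomorphic in $(\varepsilon,u)$ for $|u|<r'$ and $\varepsilon$ small, and there $\Psi_\varepsilon(u)=G_\varepsilon(\Psi_\varepsilon(u/\omega_\varepsilon))$. So $G_\varepsilon^n(\Psi_\varepsilon(\omega_\varepsilon^{-n}u))$ does not depend on $n$ once $|\omega_\varepsilon^{-n}u|<r'$, and this formula extends $\Psi_\varepsilon$ to $\mathbb C$.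

Suppose that $\Psi_\varepsilon$ is a polynomial. As $G_\varepsilon$ is transcendental, there are $z_j\to\infty$ with $G_\varepsilon(z_j)$ bounded. Write $z_j=\Psi_\varepsilon(u_j)$; then $u_j\to\infty$ while $\Psi_\varepsilon(\omega_\varepsilon u_j)=G_\varepsilon(z_j)$ stays bounded, which is impossible for a nonconstant polynomial. So $\Psi_\varepsilon$ is transcendental. Of four distinct numbers, one is neither $q_\varepsilon$ nor one of the at most two totally ramified values of $\Psi_\varepsilon$; it has a simple preimage $u$, and $u\neq0$ because $\Psi_\varepsilon(0)=q_\varepsilon$.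
\end{proof}

We apply the lemma to iterates $G=g^k$ of a transcendental $g$. These are transcendental: if $g$ takes the value $a$ infinitely often, then $g^k$ takes the value $g^{k-1}(a)$ infinitely often.

\section{The two kinds of singular values and a starting parameter}\label{sec:reduction}

An isolated singular value is the center of a punctured disc over which $f$ is a covering, and coverings of a punctured disc are easy to list.

\begin{lemma}\label{lem:punct}
Let $f$ be transcendental entire, let $D^*$ be either $D(s,r)\setminus\{s\}$ or $\{|z|>R\}$, assume $D^*\cap S(f)=\emptyset$, and let $W$ be a component of $f^{-1}(D^*)$. Then either $f:W\to D^*$ is a universal covering, or $D^*=D(s,r)\setminus\{s\}$ and there is $z^*\in\mathbb C$ such that $W'=W\cup\{z^*\}$ is a component of $f^{-1}(D(s,r))$ and $W'\cap f^{-1}(\overline{D(s,r/2)})$ is compact.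
\end{lemma}

\begin{proof}
By \eqref{eq:covering}, $f:W\to D^*$ is a connected covering, and $\pi_1(D^*)=\mathbb Z$. If it is not universal, it has finite degree $k$, and there is a conformal map $\psi:D(0,1)\setminus\{0\}\to W$ with $f(\psi(u))=s+ru^k$ or $f(\psi(u))=Ru^{-k}$, respectively. The singularity of $\psi$ at $0$ is not essential: otherwise the image of $0<|u|<1/2$ would be dense and would meet the open image of $1/2<|u|<1$, against injectivity. It is not a pole: otherwise, for every $\delta>0$, all $z$ of large modulus have the form $\psi(u)$ with $0<|u|<\delta$, so $f(z)$ tends to $s$ or to $\infty$ as $z\to\infty$ and $f$ is a polynomial. So $\psi$ extends with $z^*=\psi(0)\in\mathbb C$, and $f(z^*)=\lim_{u\to0}f(\psi(u))$ is finite, which excludes $D^*=\{|z|>R\}$.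

Let $W'$ be the component of $f^{-1}(D(s,r))$ that contains $W$. Removing the discrete set $f^{-1}(s)$ leaves $W'$ connected, so $W'\setminus f^{-1}(s)=W$. A point of $W'\cap f^{-1}(s)$ is a limit of points $\psi(u_j)$ with $u_j^k\to0$, hence equals $z^*$; and $z^*\in W'$, since $\psi(D(0,1))$ is a connected subset of $f^{-1}(D(s,r))$. Finally $W'\cap f^{-1}(\overline{D(s,r/2)})=\psi(\{|u|\le2^{-1/k}\})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:two}]
Let $f\in\mathcal S$. If $f$ has a critical point, (B) holds. Suppose it has none. If $S(f)$ were empty, $f:\mathbb C\to\mathbb C$ would be a covering, hence injective, contrary to Picard's theorem. As $S(f)$ is finite, each of its points is itself a critical or asymptotic value, so $f$ has an asymptotic value $s$. Choose $r$ with $D(s,r)\cap S(f)=\{s\}$ and a path to $\infty$ along which $f\to s$. A tail of the path lies in $f^{-1}(D(s,r/2))$, hence in one component $W'$ of $f^{-1}(D(s,r))$, and $U=W'\setminus f^{-1}(s)$ is a component of $f^{-1}(D(s,r)\setminus\{s\})$.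 The second alternative of Lemma~\ref{lem:punct} would put the tail in a compact set. So $f$ is a universal covering on $U$, and (A) holds.
\end{proof}

Both cases start from a parameter for which $s$ is mapped onto a repelling fixed point. Let $E$ be the set of values that $f$ takes only finitely often; it has at most one point.

\begin{lemma}\label{lem:start}
Let $f$ be transcendental entire with $S(f)\neq\mathbb C$, and let $s\in\mathbb C$. There is $p\notin S(f)\cup E\cup\{s\}$. Fix such a $p$ and $w_2\in f^{-1}(p)$. For $w_1\in f^{-1}(p)\setminus\{w_2\}$ put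
\[
A_0=\frac{w_2-w_1}{p-s},\qquad B_0=w_2-A_0p,\qquad g=g_{(A_0,B_0)} .
\]
Then $g(s)=p$, $g(p)=p$ and $g'(s)\neq0$. As $w_1\to\infty$ in $f^{-1}(p)$ we have $|A_0|\to\infty$ and $|g'(p)|\to\infty$.
\end{lemma}

\begin{proof}
The complement of $S(f)$ is open and nonempty, hence infinite, so $p$ exists. We have $A_0p+B_0=w_2$ and $A_0s+B_0=w_2-A_0(p-s)=w_1$, so $g(p)=g(s)=p$, $g'(p)=A_0f'(w_2)$ and $g'(s)=A_0f'(w_1)$. As $p$ is not a critical value, $f'(w_1)$ and $f'(w_2)$ are nonzero. As $p\notin E$, the discrete set $f^{-1}(p)$ is unbounded.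
\end{proof}

\section{A logarithmic singularity}\label{sec:A}

If $f$ satisfies (A), so does every $g_\lambda$, with the same $s$ and $r$ and with $U$ replaced by its preimage under $z\mapsto Az+B$. By Lemmas~\ref{lem:julia} and~\ref{lem:start}, case (A) of Theorem~\ref{thm:two}, with its last sentence, follows from the next proposition.

\begin{proposition}\label{prop:A}
Let $g$ be transcendental entire with $S(g)$ bounded and with a logarithmic singularity over $s$. Suppose that $g(s)=p$, $g(p)=p$, $|g'(p)|\ge4$ and $g'(s)\neq0$. Then $g$ has hyperbolic sets of dimension arbitrarily close to $2$.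
\end{proposition}

\subsection{The model $g(z)=2\pi i\,e^z$}\label{sub:modelA}
Write $g(z)=e^{z+B}$ with $B=\log2\pi+i\pi/2$. Here $s=0$, $p=2\pi i$, $g(0)=g(p)=p$ and $g'(0)=g'(p)=\omega=2\pi i$. The inverse branches of $g$ are the branches of $\log z-B$. Fix a small disc $\mathcal D$ close to $p$ but not containing $p$. We look for many inverse branches of iterates from $\mathcal D$ into $\mathcal D$, and we compose each from two parts.

\emph{Out to the left half-plane.} Apply $n$ times the branch fixing $p$. The image of $\mathcal D$ has size comparable to $(2\pi)^{-n}$ and lies at distance comparable to $(2\pi)^{-n}$ from $p$. The branch sending $p$ to $0$ carries this picture to $0$. Now apply $\log z-B$ with any of its branches, indexed by $k\in\mathbb Z$. The logarithm forgets the scale: the result is a \emph{tile} of size comparable to $1$, located at bounded distance from $-n\log\omega+2\pi ik$. These points form a lattice of covolume $2\pi\log2\pi$, so a disc centered at $-x$ of radius proportional to $x$ contains $M\ge cx^2$ tiles, and the branch from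 $\mathcal D$ onto each tile has derivative comparable to $1$.

\emph{Back to $\mathcal D$.} One branch must carry this whole disc into $\mathcal D$. Put $z_0=-x$ and $z_{j+1}=\operatorname{Log}z_j-B$. While $|z_j|$ exceeds a fixed $R_1$ we have $|z_{j+1}|\le\log|z_j|+\pi+|B|\le|z_j|^{1/2}$, so the sequence enters $\overline{D(0,R_1)}$ at a first index $m$. The corresponding branch of $g^{-m}$ has derivative at $-x$ of modulus
\[
\prod_{j<m}\frac1{|z_j|}\ge\frac1x\cdot\frac1{|z_1|^{1+1/2+1/4+\cdots}}=\frac1{x|z_1|^2}\ge\frac1{4x(\log x)^2}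
\]
for large $x$. From the bounded region, one of finitely many fixed branches leads into $\mathcal D$ at the cost of a constant factor.

The compositions have derivative at least $b=cx^{-1}(\log x)^{-2}$, and
\[
\frac{\log M}{\log(1/b)}\ge\frac{2\log x-C}{\log x+2\log\log x+C}\to2 .
\]
The first logarithm costs exactly the factor $x$ that area requires, and all later ones together cost only a power of $\log x$.

For general $g$ the translations $\zeta\mapsto\zeta-B$ are replaced by two conformal maps $\Phi_-,\Phi_+$ of half-planes about which we know only that they are univalent. Koebe's theorems bound their distortion by powers of $|\zeta|$. From the second step on, $|\zeta|$ is at most of order $\log x$ and such a loss is harmless. At the first step a derivative $x^{-a}$ with $a>1$ would lower the limit to $2/a$, so there we need a sharper bound, which holds along a sequence of $x$.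

\subsection{The two tracts}
Let $g$ be as in Proposition~\ref{prop:A} and $\omega=g'(p)$. Since $\zeta\mapsto s+e^\zeta$ is also a universal covering of $D(s,r)\setminus\{s\}$, there is a conformal map
\[
\Phi_-:\{\operatorname{Re}\zeta<\log r\}\to U\qquad\text{with}\qquad g(\Phi_-(\zeta))=s+e^\zeta .
\]
We claim that $\Phi_-(\zeta)\to\infty$ uniformly as $\operatorname{Re}\zeta\to-\infty$. Otherwise $\Phi_-(\zeta_j)\to z^*\in\mathbb C$ with $\operatorname{Re}\zeta_j\to-\infty$, and $g(z^*)=s$. The component $W'$ of $g^{-1}(D(s,r))$ containing $z^*$ meets $U$, and $W'\setminus g^{-1}(s)$ is connected, so it equals $U$. A small circle about $z^*$ then lies in the simply connected domain $U$, so its image is contractible in $D(s,r)\setminus\{s\}$; but the image winds around $s$.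

To descend from large moduli we need inverse branches near $\infty$, and this is where the boundedness of $S(g)$ is used. Choose $R_0\ge1$ with $S(g)\cup\{g(0)\}\subset D(0,R_0)$, put $\rho_0=\log R_0$, and let $V$ be a component of $\{|g|>R_0\}$. Then $0\notin V$, and by Lemma~\ref{lem:punct} the map $g:V\to\{|z|>R_0\}$ is a universal covering. So there is a conformal map
\[
\Phi_+:\{\operatorname{Re}\zeta>\rho_0\}\to V\qquad\text{with}\qquad g(\Phi_+(\zeta))=e^\zeta,
\]
and $\Phi_+$ has no zeros.

\subsection{Two consequences of Koebe's theorems}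

\begin{lemma}\label{lem:half}
Let $F$ be univalent on $\{\operatorname{Re}\zeta>\rho\}$. There is $C\ge1$ such that $|F(\zeta)|\le C|\zeta|^4$ and $|F'(\zeta)|\ge C^{-1}|\zeta|^{-4}$ whenever $\operatorname{Re}\zeta\ge\rho+1$ and $|\zeta|\ge1$.
\end{lemma}

\begin{proof}
Put $w=\zeta-\rho$, $u=\frac{w-1}{w+1}$ and $\tilde F(u)=F(\zeta)$, univalent on $D(0,1)$. If $\operatorname{Re}w\ge1$, then $1-|u|^2=4\operatorname{Re}w/|w+1|^2\ge4/|w+1|^2$, so $1-|u|\ge2/|w+1|^2$; also $|du/d\zeta|=2/|w+1|^2$. By \eqref{eq:K2}, $|F(\zeta)|\le|\tilde F(0)|+\frac14|\tilde F'(0)||w+1|^4$. By \eqref{eq:K3}, $|F'(\zeta)|\ge|\tilde F'(0)|\cdot\frac18\cdot\frac2{|w+1|^2}\cdot\frac2{|w+1|^2}$. Finally $|w+1|\le(|\rho|+2)|\zeta|$.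
\end{proof}

The second lemma says that the logarithm of a univalent function has universally bounded oscillation. It keeps the whole disc under control during the descent, however many steps this takes.

\begin{lemma}\label{lem:log}
Let $F$ be univalent and zero-free on $D(a,3R)$. Every branch of $\log F$ is univalent there and maps $D(a,R)$ into $D(\log F(a),10)$.
\end{lemma}

\begin{proof}
As $F=\exp(\log F)$ is injective, $\log F$ is injective and $\exp$ is injective on its image. So the image contains no two points that differ by $2\pi i$, hence no disc of radius greater than $\pi$, and \eqref{eq:K1} gives $3R|(\log F)'(a)|\le4\pi$. By \eqref{eq:K2} with $\eta\le1/3$, $|\log F(z)-\log F(a)|\le4\pi\cdot\frac{1/3}{4/9}=3\pi<10$ on $D(a,R)$.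
\end{proof}

Let $C_1$ be the constant of Lemma~\ref{lem:half} for $\Phi_+$. Fix $R_1$ with $\log R_1\ge\rho_0+30$ so large that
\begin{equation}\label{eq:R1}
\log(16C_1)+4\log\ell\le\ell^{1/2}\quad\text{and}\quad2^8C_1^2\le\ell\qquad\text{for all }\ell\ge\log R_1 .
\end{equation}
Fix $x_0>0$ such that $\Phi_-$ is defined and $|\Phi_-|>R_1$ on $\{\operatorname{Re}\zeta<-x_0\}$; on this half-plane $\log\Phi_-$ has a branch. There is a sequence $x\to\infty$ with
\begin{equation}\label{eq:seq}
x\,|(\log\Phi_-)'(-x)|\ge(\log x)^{-2}.
\end{equation}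
Indeed, if \eqref{eq:seq} failed for all $x\ge x_1$, then $\log|\Phi_-(-x)|\le\log|\Phi_-(-x_1)|+\int_{x_1}^\infty\frac{dy}{y(\log y)^2}$ would be bounded, although $\Phi_-(-x)\to\infty$. From now on $x$ is a large member of this sequence, and $c,C$ denote positive constants that do not depend on $x$ and may change from line to line.

\subsection{Descent to a bounded region}
Let $R_2=\max_{|z|\le R_1}|g(z)|$ and $\Pi=[\log R_1,\log R_2]\times[-\pi,\pi]\subset\mathbb C$.

\begin{lemma}\label{lem:descent}
For $x$ large there are $m\ge1$, $\zeta_*\in\Pi$ and a univalent map $\mathcal L:D(-x,x/4)\to D(\zeta_*,10)$ with $\mathcal L(-x)=\zeta_*$,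
\[
g^{m-1}\circ\exp\circ\mathcal L=\Phi_-\qquad\text{and}\qquad x\,|\mathcal L'(-x)|\ge5^{-18}(\log x)^{-20}.
\]
\end{lemma}

\begin{proof}
Put $z_0=\Phi_-(-x)$, so $|z_0|>R_1$. As long as $|z_j|>R_1$, let $\zeta_j$ be the logarithm of $z_j$ with imaginary part in $(-\pi,\pi]$, let $\ell_j=\operatorname{Re}\zeta_j=\log|z_j|$, and put $z_{j+1}=\Phi_+(\zeta_j)$. Since $\ell_j>30$, we have $|\zeta_j|\le\ell_j+\pi\le2\ell_j$, and Lemma~\ref{lem:half} with \eqref{eq:R1} gives
\begin{equation}\label{eq:steps}
\log|z_{j+1}|\le\log(16C_1)+4\log\ell_j\le\ell_j^{1/2},\qquad\Bigl|\frac{\Phi_+'}{\Phi_+}(\zeta_j)\Bigr|\ge C_1^{-2}(2\ell_j)^{-8}\ge\ell_j^{-9}.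
\end{equation}
So $\ell_j\le\ell_0^{2^{-j}}$ as long as $\ell_j$ is defined, and there is a first index $m\ge1$ with $|z_m|\le R_1$. Since $e^{\zeta_{m-1}}=g(z_m)$, we have $\log R_1<\ell_{m-1}\le\log R_2$, so $\zeta_*=\zeta_{m-1}\in\Pi$.

We define univalent maps $\mathcal L_j:D(-x,x/4)\to D(\zeta_j,10)$ with $\mathcal L_j(-x)=\zeta_j$ for $0\le j\le m-1$. For $x\ge4x_0$ the disc $D(-x,3x/4)$ lies in $\{\operatorname{Re}\zeta<-x_0\}$, and Lemma~\ref{lem:log} shows that the branch $\mathcal L_0$ of $\log\Phi_-$ with value $\zeta_0$ at $-x$ has this property. Let $1\le j\le m-1$. As $\ell_{j-1}>\rho_0+30$, the map $\Phi_+$ is univalent and zero-free on $D(\zeta_{j-1},30)$, so the branch of $\log\Phi_+$ sending $\zeta_{j-1}$ to $\zeta_j$ maps $D(\zeta_{j-1},10)$ univalently into $D(\zeta_j,10)$. Let $\mathcal L_j$ be its composition with $\mathcal L_{j-1}$. Then $g\circ\exp\circ\mathcal L_j=g\circ\Phi_+\circ\mathcal L_{j-1}=\exp\circ\mathcal L_{j-1}$, and $\exp\circ\mathcal L_0=\Phi_-$. So $\mathcal L=\mathcal L_{m-1}$ satisfies the functional equation.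

We have $\sum_{j\le m-2}\log\ell_j\le(1+\frac12+\frac14+\cdots)\log\ell_0=2\log\ell_0$. Lemma~\ref{lem:half} applied to $\zeta\mapsto\Phi_-(-\zeta)$ gives $|z_0|\le Cx^4$, so $\ell_0\le5\log x$ for large $x$. By \eqref{eq:seq} and \eqref{eq:steps},
\[
x\,|\mathcal L'(-x)|=x\,|(\log\Phi_-)'(-x)|\prod_{j\le m-2}\Bigl|\frac{\Phi_+'}{\Phi_+}(\zeta_j)\Bigr|\ge(\log x)^{-2}\ell_0^{-18}\ge5^{-18}(\log x)^{-20}.\qedhere
\]
\end{proof}

\subsection{Return to the fixed point}
Let $\Psi$ be the linearizer of $g$ at $p$ (Lemma~\ref{lem:lin} without parameter), univalent on $D(0,2\rho)$. We must pull $e^{\zeta_*}$ back to a neighborhood of $p$ along a univalent branch. A simple $\Psi$-preimage provides one, since dividing it by $\omega^n$ pulls back by $g^n$. The value $e^{\zeta_*}$ itself could be totally ramified for $\Psi$, so we first take one more preimage under $g$, for which we have infinitely many choices.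

\begin{lemma}\label{lem:return}
There are $\kappa\in(0,1/8]$, $u_*$ with $0<|u_*|\le\rho$, $c>0$ and a sequence $x\to\infty$ for which there exist an integer $N=N(x)$ and a univalent map $\chi:D(-x,\kappa x)\to D(u_*,|u_*|/10)$ with
\begin{equation}\label{eq:chi}
g^N\circ\Psi\circ\chi=\Phi_-,\qquad x\,|\chi'(-x)|\ge c(\log x)^{-20}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\xi\in\Pi$. The four points $\Phi_+(\xi+2\pi ik)$, $k=0,1,2,3$, are distinct, so by Lemma~\ref{lem:lin} one of them equals $\Psi(u)$ with $u\neq0$, $\Psi'(u)\neq0$. Choose $n'\ge0$ with $|\omega^{-n'}u|\le\rho$, and for $\zeta$ near $\xi$ put $\tau(\zeta)=\omega^{-n'}\Psi^{-1}(\Phi_+(\zeta+2\pi ik))$, using the local inverse of $\Psi$ that sends $\Psi(u)$ to $u$. Then $\tau'(\xi)\neq0$, $0<|\tau(\xi)|\le\rho$, and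
\[
g^{n'+1}(\Psi(\tau(\zeta)))=g\bigl(\Psi(\omega^{n'}\tau(\zeta))\bigr)=g(\Phi_+(\zeta+2\pi ik))=e^\zeta .
\]
Choose $\delta>0$ so small that on $D(\xi,2\delta)$ the map $\tau$ is univalent, takes values in $D(\tau(\xi),|\tau(\xi)|/10)$, and satisfies $|\tau'|\ge|\tau'(\xi)|/2$. By compactness finitely many discs $D(\xi_i,\delta_i)$ cover $\Pi$; let $\tau_i,n_i'$ be the corresponding data and $\kappa=\min(1/8,\min_i\delta_i/40)$.

Take $m,\zeta_*,\mathcal L$ from Lemma~\ref{lem:descent} and $i$ with $\zeta_*\in D(\xi_i,\delta_i)$. By Schwarz's lemma $\mathcal L$ maps $D(-x,\kappa x)$ into the disc about $\zeta_*$ of radius $10\cdot\kappa x/(x/4)=40\kappa\le\delta_i$, which lies in $D(\xi_i,2\delta_i)$. Pass to a subsequence of $x$ for which $i$ is constant, and put $u_*=\tau_i(\xi_i)$, $\chi=\tau_i\circ\mathcal L$, $N=n_i'+m$. Then $g^N\circ\Psi\circ\chi=g^{m-1}\circ\exp\circ\mathcal L=\Phi_-$, and the bound on $\chi'(-x)$ follows from that on $\mathcal L'(-x)$.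
\end{proof}

\subsection{Tiles}
Put $D=\overline{D(u_*,|u_*|/4)}$ and $D'=D(u_*,|u_*|/2)\subset D(0,2\rho)$; the disc $\mathcal D$ of the model corresponds to $\Psi(D')$. For $h$ near $0$ let $Q(h)=\Psi^{-1}(g(s+h))$, with the branch sending $p$ to $0$. Then $Q(0)=0$ and $Q'(0)=\beta:=g'(s)$. The hypothesis $\beta\neq0$ makes $Q$ invertible: on some disc $D(0,\rho_1)$ the inverse $Q^{-1}$ is univalent and has the form $Q^{-1}(w)=\beta^{-1}w\,e^{\gamma(w)}$ with $\gamma$ holomorphic and $\gamma(0)=0$. Fix logarithms of $u_*,\beta,\omega$. For integers $n,k$ let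
\[
c_{n,k}=\log u_*-\log\beta-n\log\omega+2\pi ik ,
\]
and for $n\ge n_0$ and $v\in D'$ let
\[
\zeta_{n,k}(v)=c_{n,k}+\operatorname{Log}(v/u_*)+\gamma(\omega^{-n}v),
\]
where $n_0$ is so large that for $n\ge n_0$ and $v\in D'$ we have $\omega^{-n}v\in D(0,\rho_1)$, $|\gamma(\omega^{-n}v)|<1$ and $|\omega^{-n}\gamma'(\omega^{-n}v)|\le\frac1{6|u_*|}$. The sets $\zeta_{n,k}(D')$ are the tiles. They have the following properties.

\emph{Dynamics.} By construction $e^{\zeta_{n,k}(v)}=Q^{-1}(\omega^{-n}v)$. If $\operatorname{Re}\zeta_{n,k}(v)<\log r$, then $g(\Phi_-(\zeta_{n,k}(v)))=s+Q^{-1}(\omega^{-n}v)$, one more application of $g$ gives $\Psi(\omega^{-n}v)$, and so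
\begin{equation}\label{eq:tile}
g^{n+2}\bigl(\Phi_-(\zeta_{n,k}(v))\bigr)=\Psi(v).
\end{equation}

\emph{Injectivity and disjointness.} If $\zeta_{n,k}(v)=\zeta_{n',k'}(v')$, then $\omega^{-n}v=\omega^{-n'}v'$. Points of $D'$ have moduli between $|u_*|/2$ and $3|u_*|/2$, so $1/3<|v/v'|<3$. As $|\omega|\ge4$, this forces $n=n'$, then $v=v'$ and $k=k'$. This is the place where the size of $|\omega|$ matters.

\emph{Size.} Since $|v/u_*-1|<1/2$, we have $|\operatorname{Log}(v/u_*)|\le\sum_{j\ge1}2^{-j}/j=\log2<1$, so the tile lies in $D(c_{n,k},2)$. Also $|\zeta_{n,k}'(v)|\ge\frac1{|v|}-\frac1{6|u_*|}\ge\frac1{2|u_*|}$.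

\emph{Number.} The points $c_{n,k}$ form a translate of the lattice spanned by $\log\omega$ and $2\pi i$, whose fundamental parallelogram has area $2\pi\log|\omega|>0$ and some diameter $d_1$. The parallelograms based at the points $c_{n,k}\in D(-x,\kappa x/2)$ cover $D(-x,\kappa x/2-d_1)$, so there are $M\ge cx^2$ such points. For them $\log|u_*/\beta|-n\log|\omega|=\operatorname{Re}c_{n,k}<-x/2$, so $n\ge n_0$ for large $x$, and their tiles lie in $D(-x,\kappa x/2+2)\subset D(-x,\frac34\kappa x)\subset\{\operatorname{Re}\zeta<\log r\}$.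

\subsection{Proof of Proposition~\ref{prop:A}}
Number the $M$ pairs $(n,k)$ just found by $i=1,\dots,M$, and put $F_i=\chi\circ\zeta_{n,k}$ and $N_i=N+n+2$. The maps $F_i:D'\to D(u_*,|u_*|/10)$ are univalent with pairwise disjoint images. By \eqref{eq:K3} with $\eta\le3/4$ we have $|\chi'|\ge\frac{16}{343}|\chi'(-x)|$ on $D(-x,\frac34\kappa x)$, so \eqref{eq:chi} gives $|F_i'|\ge16b$ with $b=cx^{-1}(\log x)^{-20}$. Lemma~\ref{lem:ifs}, with $R=|u_*|/4$, yields a compact set $\mathcal K=\bigcup_iF_i(\mathcal K)\subset D$ with
\[
\dim_{\mathrm H}\mathcal K\ge\frac{2\log x-C}{\log x+20\log\log x+C}\longrightarrow2\qquad(x\to\infty).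
\]
As $\Psi$ is univalent on a neighborhood of $D$, it is locally bi-Lipschitz there, and $\dim_{\mathrm H}\Psi(\mathcal K)=\dim_{\mathrm H}\mathcal K$.

It remains to put $\Psi(\mathcal K)$ in a hyperbolic set; the return times $N_i$ differ, so we add the intermediate points of the orbits. Fix $x$. By \eqref{eq:chi} and \eqref{eq:tile}, $g^{N_i}\circ\Psi\circ F_i=\Psi$ on $D'$. Hence for a word $w=i_1\cdots i_j$ with $N_w=N_{i_1}+\dots+N_{i_j}$ we have $g^{N_w}\circ\Psi\circ F_w=\Psi$, and for $v\in D$
\begin{equation}\label{eq:exp}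
\bigl|(g^{N_w})'(\Psi(F_w(v)))\bigr|=\frac{|\Psi'(v)|}{|\Psi'(F_w(v))|\,|F_w'(v)|}\ge c_0\Bigl(\frac52\Bigr)^j,\qquad c_0=\frac{\min_D|\Psi'|}{\max_D|\Psi'|}>0 .
\end{equation}
Let $X$ be the union of the compact sets $g^a(\Psi(F_i(\mathcal K)))$, $1\le i\le M$, $0\le a<N_i$. It contains $\bigcup_i\Psi(F_i(\mathcal K))=\Psi(\mathcal K)$, and $g(X)\subset X$ because $g^{N_i}(\Psi(F_i(\mathcal K)))=\Psi(\mathcal K)$. By \eqref{eq:exp} with $j=1$ and the chain rule, $g'$ has no zero on $X$, so $|g'|\ge\epsilon$ on $X$ for some $\epsilon\in(0,1]$. Let $N^*=\max_iN_i$, $n\ge2N^*$ and $z\in X$. After $a_1\le N^*$ steps the orbit of $z$ reaches a point $\Psi(v)$ with $v\in\mathcal K$. The point $v$ lies in a nested sequence of pieces $F_w(\mathcal K)$; take the longest of these words with $a_1+N_w\le n$, of length $j$. Then $a_2=n-a_1-N_w<N^*$, so $jN^*\ge N_w>n-2N^*$, and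
\[
|(g^n)'(z)|\ge\epsilon^{a_1+a_2}c_0(5/2)^j\ge\epsilon^{2N^*}c_0(5/2)^{n/N^*-2}.
\]
For large $n$ this is at least $4$ on all of $X$. So $X$ is a hyperbolic set of $g$ with $\dim_{\mathrm H}X\ge\dim_{\mathrm H}\mathcal K$. \qed

\section{Persistence of hyperbolic sets}\label{sec:persist}

In case (B) the large sets come from polynomials, and an iterate of $g_\lambda$ is only close to a polynomial after rescaling. We therefore need to know that a hyperbolic set survives a small perturbation and loses little dimension. Survival is a contraction argument. For the dimension we embed the perturbation in a holomorphic family over a large disc.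

A \emph{holomorphic motion} of a set $X\subset\hat{\mathbb C}$ over $D(0,\tau_0)$ is a map $H:D(0,\tau_0)\times X\to\hat{\mathbb C}$ such that $H(0,\cdot)$ is the identity, $H(\tau,\cdot)$ is injective for each $\tau$, and $H(\cdot,x)$ is holomorphic for each $x$. \emph{S{\l}odkowski's theorem} \cite{Slo}: $H$ extends to a holomorphic motion of $\hat{\mathbb C}$, and $H(\tau,\cdot)$ is a $K$-quasiconformal homeomorphism with $K\le\frac{1+|\tau|/\tau_0}{1-|\tau|/\tau_0}$. \emph{Mori's theorem}: $K$-quasiconformal maps are locally H\"older continuous with exponent $1/K$. The inverse of a $K$-quasiconformal map is $K$-quasiconformal, and a map that is locally H\"older with exponent $1/K$ multiplies Hausdorff dimension by at most $K$.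

\begin{proposition}\label{prop:persist}
Let $P$ be holomorphic near a compact set $X$, with $P(X)\subset X$ and $|P'|\ge4$ on $X$. There is $r>0$ such that for every $\theta<1$ there is $\eta>0$ with the following property. If $R$ is holomorphic on $X_{4r}=\{z:\operatorname{dist}(z,X)<4r\}$ and $|R-P|<\eta$ there, then there is an injective continuous map $h:X\to\mathbb C$ with $R\circ h=h\circ P$, $|(R^n)'|\ge\frac342^n$ on $h(X)$ for all $n$, and $\dim_{\mathrm H}h(X)\ge\theta\dim_{\mathrm H}X$.
\end{proposition}

\begin{proof}
Choose $r$ such that $P$ is holomorphic near $\overline{X_{4r}}$ and $|P'(z)-P'(x)|\le|P'(x)|/8$ for $x\in X$, $|z-x|<4r$. Integrating $P'$ along segments gives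
\begin{equation}\label{eq:expand}
|P(z)-P(z')|\ge\tfrac78|P'(x)|\,|z-z'|\ge3.5\,|z-z'|\qquad(z,z'\in D(x,4r)).
\end{equation}

\emph{Inverse branches.} Let $R$ be holomorphic with $|R-P|<r$ on $X_{4r}$. Let $x\in X$ and $w\in D(P(x),2r)$. On the circle $|z-x|=r$ we have $|P(z)-P(x)|\ge3.5r>|w-P(x)|$ and $|P(z)-w|>1.5r>|R(z)-P(z)|$. By Rouch\'e's theorem, used twice, $R-w$ has as many zeros in $D(x,r)$ as $P-P(x)$, namely one. Call it $\sigma_x(w)$. The formula $\sigma_x(w)=\frac1{2\pi i}\int_{|z-x|=r}\frac{zR'(z)}{R(z)-w}\,dz$ shows that $\sigma_x:D(P(x),2r)\to D(x,r)$ is holomorphic, and holomorphic in any parameter on which $R$ depends holomorphically.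

\emph{Contraction.} The hyperbolic metric of $D(x,a)$ has density $\varrho_{x,a}(z)=2a/(a^2-|z-x|^2)$. On $D(x,r)$,
\[
\frac{\varrho_{x,2r}(z)}{\varrho_{x,r}(z)}=\frac{2(r^2-|z-x|^2)}{4r^2-|z-x|^2}\le\frac12 .
\]
By the Schwarz--Pick lemma $\sigma_x$ does not expand from $\varrho_{P(x),2r}$ to $\varrho_{x,r}$, so it contracts from $\varrho_{P(x),2r}$ to $\varrho_{x,2r}$ by the factor $\frac12$. Note also that $\varrho_{x,2r}\ge\frac1r$ on $D(x,2r)$ and $\varrho_{x,2r}\le\frac4{3r}$ on $D(x,r)$.

\emph{The conjugacy.} Put $x_j=P^j(x)$, $\Sigma_n=\sigma_{x_0}\circ\dots\circ\sigma_{x_{n-1}}$ and $y_n=\Sigma_n(x_n)$. Then $y_{n+1}=\Sigma_n(\sigma_{x_n}(x_{n+1}))$, and $\sigma_{x_n}(x_{n+1})\in D(x_n,r)$ has hyperbolic distance at most $\log3$ from $x_n$ in $D(x_n,2r)$. So $|y_{n+1}-y_n|\le r2^{-n}\log3$, and $y_n$ converges, uniformly in $x$ and $R$, to a point $h(x)\in\overline{D(x,r)}$. As $h(x_1)\in\overline{D(x_1,r)}\subset D(x_1,2r)$, continuity of $\sigma_x$ gives $h(x)=\sigma_x(h(P(x)))\in D(x,r)$, hence $R(h(x))=h(P(x))$. The map $\Sigma_n$ sends $h(x_n)\in D(x_n,r)$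 to $h(x)$ and contracts by $2^{-n}$, so $|\Sigma_n'(h(x_n))|\le2^{-n}\cdot\frac4{3r}\cdot r$; since $R^n\circ\Sigma_n=\mathrm{id}$, we get $|(R^n)'(h(x))|\ge\frac342^n$. If $h(x)=h(x')$, then $h(x_j)=h(x_j')$ and so $|x_j-x_j'|<2r$ for all $j$, while by \eqref{eq:expand} these distances grow by a factor $3.5$ at each step; so $x=x'$. If $R=P$, then $\sigma_x(P(x))=x$ and $h=\mathrm{id}$.

\emph{Dimension.} Let $e=\sup_{X_{4r}}|R-P|\le\eta<r$. If $e=0$, then $h=\mathrm{id}$. Otherwise put $R_\tau=P+\tau(R-P)$ for $|\tau|<\tau_0=r/e$. Then $|R_\tau-P|<r$, so the construction gives maps $h_\tau$, and $(\tau,x)\mapsto h_\tau(x)$ is a holomorphic motion of $X$, since $h_\tau(x)$ is a uniform limit of functions holomorphic in $\tau$. So $h=h_1$ is the restriction of a $K$-quasiconformal homeomorphism with $K\le\frac{1+\eta/r}{1-\eta/r}$. In particular $h$ is continuous, and Mori's theorem for the inverse gives $\dim_{\mathrm H}X\le K\dim_{\mathrm H}h(X)$. For small $\eta$ we have $\theta K\le1$.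
\end{proof}

\begin{corollary}\label{cor:persist}
Let $X$ be a hyperbolic set of an entire function $P$ with $\dim_{\mathrm H}X>a$. There are $N\ge1$, a compact set $Z$ and $\eta>0$ such that every entire function $R$ with $|R^N-P^N|<\eta$ on $Z$ has a hyperbolic set of dimension greater than $a$.
\end{corollary}

\begin{proof}
Take $N$ from the definition and apply the proposition to $P^N$ and $R^N$, with $Z=\overline{X_{4r}}$ and $\theta\dim_{\mathrm H}X>a$. The compact set $h(X)$ is invariant under $R^N$, and $|(R^{3N})'|\ge6$ on it.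
\end{proof}

To verify the hypothesis we use the following fact. If entire functions $R_\nu$ converge to $P$ locally uniformly, then $R_\nu^N\to P^N$ locally uniformly. Indeed, by induction $R_\nu^{N-1}(Z)$ eventually lies in the closed $1$-neighborhood $Z'$ of $P^{N-1}(Z)$, on which $R_\nu\to P$ uniformly and $P$ is uniformly continuous. The same proof applies uniformly in a parameter $t$ when the limit is $P_t(Y)=Y^d+t$ and $t$ is bounded.

\section{Unicritical polynomials}\label{sec:poly}

Let $P_t(z)=z^d+t$ with $d\ge2$. Its only finite critical point is $0$. By induction, $P_t^n(0)$ is a polynomial in $t$ of degree $d^{n-1}$ for $n\ge1$, so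
\begin{equation}\label{eq:degrees}
P_t^n(0)\text{ and }P_t^{n'}(0)\text{ do not coincide on any open set of }t\text{ if }1\le n<n'.
\end{equation}

We recall some facts about a rational map of degree at least $2$. A fixed point is \emph{attracting} if its multiplier (the derivative there) has modulus less than $1$, and \emph{parabolic} if the multiplier is a root of unity. Its \emph{immediate basin} is the union of the periodic components of the complement of the Julia set $J$ on which the iterates converge to the fixed point. The immediate basin of an attracting or parabolic fixed point contains a critical point. The set $J$ is infinite, and repelling periodic points are dense in it. We also use two deeper results.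

\begin{theorem}[Shishikura {\cite[Theorem~2]{Shi}}]\label{thm:shi}
Let $f_0$ be a rational map of degree $d>1$ with a parabolic fixed point $\zeta$ of multiplier $e^{2\pi im/n}$ whose immediate parabolic basin contains only one critical point of $f_0$. For all $\delta,b>0$ there are neighborhoods $\mathcal N$ of $f_0$ in the space of rational maps of degree $d$ and $V$ of $\zeta$, and positive integers $N_1,N_2$, with the following property. If $f\in\mathcal N$ has a fixed point in $V$ with multiplier $e^{2\pi i\alpha}$, where
\[
n\alpha=m\pm\cfrac1{a_1\pm\cfrac1{a_2+\beta}}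
\]
with integers $a_i\ge N_i$, $0\le\operatorname{Re}\beta<1$ and $|\operatorname{Im}\beta|<b$, then $\dim_{\mathrm H}J(f)>2-\delta$.
\end{theorem}

The hypothesis restricts the number of critical points in the immediate basin, not the multiplicity of that critical point.

\begin{theorem}[McMullen \cite{McM}]\label{thm:mcm}
If a rational map is geometrically finite, that is, every critical point in $J$ is preperiodic, then $\dim_{\mathrm H}J$ equals the supremum of $\dim_{\mathrm H}X$ over compact forward invariant expanding sets $X$.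
\end{theorem}

For a polynomial such a set $X$ does not contain the critical fixed point $\infty$, so it is a compact subset of $\mathbb C$. There the spherical and Euclidean metrics are comparable, so $|(P^n)'|\to\infty$ uniformly on $X$, and $X$ is a hyperbolic set in our sense.

Theorem~\ref{thm:shi} bounds the dimension of a Julia set, which need not be stable under perturbation; Theorem~\ref{thm:mcm} converts the bound into one for a hyperbolic set, which is. To repeat the construction of Section~\ref{sec:B} we also need the critical point to land on a repelling cycle.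

\begin{lemma}\label{lem:poly}
For $d\ge2$ and $\delta>0$ there is $t_1\in\mathbb C$ such that
\begin{enumerate}
\item[(a)] for some $l',k'\ge1$ the point $y_0=P_{t_1}^{l'}(0)$ is a repelling fixed point of $P_{t_1}^{k'}$; moreover $P_{t_1}^j(0)\neq0$ for all $j\ge1$, and $P_t^{l'}(0)-y_0(t)\not\equiv0$ near $t_1$, where $y_0(t)$ is the holomorphic continuation of $y_0$ as a fixed point of $P_t^{k'}$;
\item[(b)] $P_{t_1}$ has a hyperbolic set of dimension greater than $2-\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{An open set of parameters with \textup{(b)}.} A point $z$ is a fixed point of $P_t$ with multiplier $\varrho$ exactly when $t=z-z^d$ and $dz^{d-1}=\varrho$. Let $d\zeta^{d-1}=1$ and $t_0=\zeta-\zeta^d$. Then $\zeta$ is a parabolic fixed point of $P_{t_0}$ with multiplier $1$. Its immediate basin contains a critical point, which is not the fixed point $\infty$; so it contains exactly one, namely $0$. Apply Theorem~\ref{thm:shi} with $m=n=1$, $\beta=0$ and $\alpha=1+\frac1{a_1+1/a_2}$, a rational number in $(1,2)$. For $a_1$ large, $\varrho=e^{2\pi i\alpha}$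 is close to $1$, so $z_*=\zeta\varrho^{1/(d-1)}\in V$, and $t_*=z_*-z_*^d$ is so close to $t_0$ that $P_{t_*}\in\mathcal N$. Thus $\dim_{\mathrm H}J(P_{t_*})>2-\delta$, and $z_*$ is a parabolic fixed point of $P_{t_*}$ with multiplier different from $1$. The point $0$ lies in its basin, so no critical point lies in $J(P_{t_*})$. By Theorem~\ref{thm:mcm}, $P_{t_*}$ has a hyperbolic set of dimension greater than $2-\delta$, and by Corollary~\ref{cor:persist} so has $P_t$ for all $t$ near $t_*$.

\emph{The functions $t\mapsto P_t^n(0)$, $n\ge1$, are not normal near $t_*$.} As the multiplier is not $1$, the fixed point continues to a holomorphic function $z(t)$ on a small disc $N$ about $t_*$. It is nonconstant because $t=z(t)-z(t)^d$, so the multiplier $\varrho(t)=dz(t)^{d-1}$ is nonconstant. Since $|\varrho(t_*)|=1$, the open mapping theorem shows that $N_-=\{|\varrho|<1\}$ and $N_+=\{|\varrho|>1\}$ are nonempty open subsets of $N$. For $t\in N_-$ the point $0$ lies in the basin of $z(t)$, so $P_t^n(0)\to z(t)$. Suppose the family is normal on $N$. Every limit of a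 subsequence agrees with $z(t)$ on $N_-$, hence on $N$, so $P_t^n(0)\to z(t)$ for all $t\in N$. For $t\in N_+$ the map $P_t$ increases the distance to $z(t)$ in a punctured neighborhood of $z(t)$, so convergence forces $P_t^n(0)=z(t)$ for some $n\ge1$. One of the countably many functions $P_t^n(0)-z(t)$ thus has uncountably many zeros in $N$, so it vanishes identically, and $P_t^{n+1}(0)=P_t^n(0)$ on $N$. This contradicts \eqref{eq:degrees}.

\emph{Landing.} Take two distinct repelling periodic points of $P_{t_*}$ and continue them to holomorphic functions $q_1(t),q_2(t)$ on a disc $N$ about $t_*$, so small that they stay repelling and bounded, $|q_2-q_1|$ is bounded below, and (b) holds on $N$. If $P_t^n(0)\neq q_1(t),q_2(t)$ for all $n\ge1$ and $t\in N$, then the functions $F_n=(P_t^n(0)-q_1)/(q_2-q_1)$ omit $0$ and $1$. By Montel's theorem they are normal, and then so are $P_t^n(0)=q_1+(q_2-q_1)F_n$, a contradiction. So there are $t_1\in N$ and $l'\ge1$ such that $y_0=P_{t_1}^{l'}(0)$ is a repelling fixed point of some $P_{t_1}^{k'}$.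

If $P_{t_1}^j(0)=0$ for some $j\ge1$, then $y_0$ lies on the cycle of $0$, and $(P_{t_1}^{jk'})'(y_0)=0$ by the chain rule, although $y_0$ is repelling. If $P_t^{l'}(0)\equiv y_0(t)$ near $t_1$, then $P_t^{l'+k'}(0)\equiv P_t^{l'}(0)$ there, against \eqref{eq:degrees}.
\end{proof}

\section{A critical point}\label{sec:B}

Assume (B). Let $c$ be a critical point of $f$ of local degree $d\ge2$, put $s=f(c)$, and for $\lambda=(A,B)$ let $c_\lambda=(c-B)/A$. Then $g_\lambda(c_\lambda+y)=f(c+Ay)$, so $g_\lambda$ has local degree $d$ at $c_\lambda$ and $g_\lambda(c_\lambda)=s$.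

\subsection{The model $g(z)=-\sin2\pi z$}
Take $f=\cos$, $c=0$, $d=2$, $s=1$, and the line of parameters $\lambda(\varepsilon)=(2\pi+\varepsilon,\pi/2)$, so that $g_\varepsilon(z)=-\sin((2\pi+\varepsilon)z)$. The point $0$ is fixed with multiplier $\omega_\varepsilon=-(2\pi+\varepsilon)$. For $\varepsilon=0$ the critical orbit is $-\frac14\mapsto1\mapsto0$, with $g_0(-\frac14+y)=\cos2\pi y=1-2\pi^2y^2+\cdots$ and $g_0'(1)=-2\pi$. For $\varepsilon\neq0$ the critical value misses the fixed point: $g_\varepsilon(1)=-\sin\varepsilon$. To leading order, then, $g_\varepsilon^2(c_\varepsilon+y)\approx-\varepsilon+4\pi^3y^2$, where $c_\varepsilon=c_{\lambda(\varepsilon)}$. Let $\Psi_\varepsilon$ be the linearizer at $0$ and $\Xi_\varepsilon=g_\varepsilon\circ\Psi_\varepsilon$. After $n+1$ further steps,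
\[
g_\varepsilon^{n+3}(c_\varepsilon+y)\approx\Xi_\varepsilon\bigl(\omega_\varepsilon^n(-\varepsilon+4\pi^3y^2)\bigr).
\]
Suppose $\Xi_0(u_0)=-\frac14$ with $u_0\neq0$ and $\Xi_0'(u_0)\neq0$. For $\varepsilon\approx-u_0\omega_0^{-n}$ the critical orbit returns near $c_\varepsilon$, and the return map is $y\mapsto K_ny^2+\text{const}$ with $K_n\approx4\pi^3\Xi_0'(u_0)\omega_0^n$. In the coordinate $Y=y/\sigma_n$, $\sigma_n=1/K_n$, it becomes $Y^2+t$; the higher-order terms disappear because $\sigma_n\to0$, and $t$ changes by a bounded amount when $\varepsilon$ changes by order $(2\pi)^{-2n}$.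

The model also shows the difficulty. The constant term must be prescribed with precision $o(\sigma_n)=o((2\pi)^{-n})$, but already $\omega_\varepsilon^n/\omega_0^n-1\approx n\varepsilon/2\pi$ is of order $n(2\pi)^{-n}$. So leading-order asymptotics cannot locate $\varepsilon$. We solve the exact equation for the constant term by Rouch\'e's theorem, and use asymptotics only for the term $y^d$.

\subsection{Good parameters}

\begin{definition}\label{def:good}
A parameter $\lambda_0$ is \emph{good} if there are $l,k\ge1$ such that
\begin{enumerate}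
\item[(G1)] $q_0=g_{\lambda_0}^l(s)$ is a fixed point of $g_{\lambda_0}^k$ with $|(g_{\lambda_0}^k)'(q_0)|>1$, and $(g_{\lambda_0}^l)'(s)\neq0$;
\item[(G2)] $\xi(\lambda)=g_\lambda^l(s)-q(\lambda)\not\equiv0$ near $\lambda_0$, where $q(\lambda)$ is the holomorphic continuation of $q_0$ as a fixed point of $g_\lambda^k$;
\item[(G3)] $c_{\lambda_0}\notin S(f)\cup E$.
\end{enumerate}
\end{definition}

The condition $(g_{\lambda_0}^l)'(s)\neq0$ keeps the degree of the return map equal to $d$. Without (G2) the critical orbit would land on the cycle for all nearby parameters. Condition (G3) provides unbranched ways back to the critical point; it is an open condition, since $S(f)\cup E$ is closed.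

\begin{lemma}\label{lem:goodexists}
A good parameter exists.
\end{lemma}

\begin{proof}
Take $\lambda_0=(A_0,B_0)$ from Lemma~\ref{lem:start}; this uses $S(f)\neq\mathbb C$. For $|w_1|$ large, (G1) holds with $l=k=1$ and $q_0=p$, and (G3) holds because $c_{\lambda_0}=p+(c-w_2)/A_0\to p\notin S(f)\cup E$. For (G2) let $A_\varepsilon=(w_2-w_1-\varepsilon)/(p-s)$ and $B_\varepsilon=w_2-A_\varepsilon p$. Then $A_\varepsilon p+B_\varepsilon=w_2$ and $A_\varepsilon s+B_\varepsilon=w_1+\varepsilon$, so along this curve $q\equiv p$ and $\xi=f(w_1+\varepsilon)-p\not\equiv0$.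
\end{proof}

\subsection{Rescaling}
For $\lambda\in\mathbb C^*\times\mathbb C$, $\sigma\in\mathbb C^*$ and $m\ge1$ let
\[
R[\lambda,\sigma,m](Y)=\sigma^{-1}\bigl(g_\lambda^m(c_\lambda+\sigma Y)-c_\lambda\bigr).
\]
This entire function of $Y$ is the conjugate of $g_\lambda^m$ by the affine map $Y\mapsto c_\lambda+\sigma Y$, and it is holomorphic in $(\lambda,Y)$.

\begin{lemma}\label{lem:rescale}
Let $\lambda_0$ be good and $T>0$. For all large $n$ there are integers $m_n\ge3$, numbers $\sigma_n\in\mathbb C^*$ with $\sigma_n\to0$, and holomorphic maps $\Lambda_n:D(0,T)\to\mathbb C^*\times\mathbb C$ with $\Lambda_n\to\lambda_0$ uniformly, such that $R_{n,t}=R[\Lambda_n(t),\sigma_n,m_n]$ satisfies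
\[
R_{n,t}(Y)\longrightarrow Y^d+t
\]
uniformly on $\{|t|<T,\ |Y|\le M\}$ for every $M$.
\end{lemma}

\begin{proof}
\emph{One parameter.} By (G2) there is a complex line $\varepsilon\mapsto\lambda(\varepsilon)$ with $\lambda(0)=\lambda_0$ on which $\xi\not\equiv0$ near $0$; otherwise $\xi$ would vanish on a ball. We write $g_\varepsilon,c_\varepsilon,q_\varepsilon$ for the objects at $\lambda(\varepsilon)$. Then $\xi(\varepsilon)=a\varepsilon^\mu(1+O(\varepsilon))$ with $a\neq0$, $\mu\ge1$. Let $\Psi_\varepsilon,L_\varepsilon,\omega_\varepsilon$ be given by Lemma~\ref{lem:lin} for $G_\varepsilon=g_\varepsilon^k$, and put $\Xi_\varepsilon=g_\varepsilon\circ\Psi_\varepsilon$.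

\emph{The three legs of the return.} From $c_\varepsilon$ to $s$: we have $g_\varepsilon(c_\varepsilon+y)=s+h$ with $h=\kappa_\varepsilon y^d(1+O(y))$, where $\kappa_\varepsilon=A_\varepsilon^df^{(d)}(c)/d!$ and $\kappa_0\neq0$. From $s$ to $q_\varepsilon$: let $Q_\varepsilon(h)=L_\varepsilon(g_\varepsilon^l(s+h))$, holomorphic for $(\varepsilon,h)$ near $(0,0)$. By (G1), $\beta:=Q_0'(0)=(g_0^l)'(s)\neq0$, and
\[
Q_\varepsilon(0)=L_\varepsilon(q_\varepsilon+\xi(\varepsilon))=\xi(\varepsilon)(1+O(\xi(\varepsilon)))=a\varepsilon^\mu(1+O(\varepsilon)).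
\]
From $q_\varepsilon$ back to $c_\varepsilon$: by (G3) the set $g_0^{-1}(c_0)$ is infinite and contains no critical point of $g_0$. By Lemma~\ref{lem:lin} one of its points is $\Psi_0(u_0)$ with $u_0\neq0$, $\Psi_0'(u_0)\neq0$. Then $\Xi_0(u_0)=c_0$ and $b:=\Xi_0'(u_0)\neq0$, and the implicit function theorem gives $u_\varepsilon$, holomorphic in $\varepsilon$ and equal to $u_0$ at $0$, with $\Xi_\varepsilon(u_\varepsilon)=c_\varepsilon$. With $m_n=1+l+kn+1$, the functional equation of $\Psi_\varepsilon$ gives, for small $\varepsilon,y$ and all $n$,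
\begin{equation}\label{eq:return}
g_\varepsilon^{m_n}(c_\varepsilon+y)=g_\varepsilon\bigl(g_\varepsilon^{kn}(\Psi_\varepsilon(Q_\varepsilon(h)))\bigr)=\Xi_\varepsilon\bigl(\omega_\varepsilon^nQ_\varepsilon(h)\bigr).
\end{equation}

\emph{Scales.} Choose $\sigma_n,\eta_n,e_0$ with
\[
\sigma_n^{d-1}\,b\,\omega_0^n\beta\kappa_0=1,\qquad\eta_n^\mu=\omega_0^{-n},\qquad ae_0^\mu=u_0 .
\]
Since $d\ge2$ and $|\omega_0|>1$, both $\sigma_n$ and $\eta_n$ tend to $0$ geometrically; and $e_0\neq0$ because $u_0\neq0$. Let $0<\varrho<|e_0|$ be so small that $e_0$ is the only zero of $ae^\mu-u_0$ in $|e-e_0|\le\varrho$; it is simple. Put $\varepsilon=\eta_ne$ with $|e-e_0|\le\varrho$. As $n\eta_n\to0$, we have $\omega_\varepsilon^n=\omega_0^n(1+O(\eta_n))^n=\omega_0^n(1+o(1))$.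

\emph{The constant term.} It follows that $\omega_\varepsilon^nQ_\varepsilon(0)=ae^\mu(1+o(1))$, so
\[
\omega_\varepsilon^nQ_\varepsilon(0)-u_\varepsilon-\sigma_nt/b\longrightarrow ae^\mu-u_0
\]
uniformly in $|e-e_0|\le\varrho$ and $|t|<T$. By Rouch\'e's theorem, for large $n$ and all $|t|<T$ the left side has exactly one zero $e_n(t)$ in $|e-e_0|<\varrho$. It is simple, hence holomorphic in $t$. Put $\Lambda_n(t)=\lambda(\eta_ne_n(t))$; then $\Lambda_n\to\lambda_0$ uniformly, as $|e_n(t)|\le2|e_0|$.

\emph{The limit.} Let $\varepsilon=\eta_ne_n(t)$ and $y=\sigma_nY$ with $|Y|\le M$; all error terms below are uniform in $t$ and $Y$. We have $h=\sigma_n^d(\kappa_0Y^d+o(1))$ and $Q_\varepsilon(h)-Q_\varepsilon(0)=h\int_0^1Q_\varepsilon'(\tau h)\,d\tau=(\beta+o(1))h$. Since $\omega_0^n\sigma_n^d\beta\kappa_0=\sigma_n/b$,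
\[
\omega_\varepsilon^nQ_\varepsilon(h)=u_\varepsilon+\frac{\sigma_nt}b+\omega_0^n\sigma_n^d\bigl(\beta\kappa_0Y^d+o(1)\bigr)=u_\varepsilon+\frac{\sigma_n}b\bigl(t+Y^d+o(1)\bigr).
\]
In the same way $\Xi_\varepsilon(u_\varepsilon+v)=c_\varepsilon+(b+o(1))v$ as $(\varepsilon,v)\to(0,0)$. So \eqref{eq:return} gives $g_\varepsilon^{m_n}(c_\varepsilon+\sigma_nY)=c_\varepsilon+\sigma_n(t+Y^d+o(1))$.
\end{proof}

\subsection{Nesting}
A hyperbolic set transplanted from $P_t$ has dimension close to $2$, and it persists on an open set of parameters. To reach $2$ we find a new good parameter inside this open set and start again.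

\begin{lemma}\label{lem:step}
Let $\lambda_0$ be good, $O$ a neighborhood of $\lambda_0$, and $\delta>0$. There are a good parameter $\lambda'\in O$ and a neighborhood $O'$ of $\lambda'$ such that for every $\lambda\in O'$ the map $g_\lambda$ has a hyperbolic set of dimension greater than $2-\delta$.
\end{lemma}

\begin{proof}
Shrink $O$ so that (G3) holds on $O$. Let $t_1,l',k',y_0(t)$ be as in Lemma~\ref{lem:poly}, and apply Lemma~\ref{lem:rescale} with $T=|t_1|+1$. As noted after Corollary~\ref{cor:persist}, for each $j$ the iterates $R_{n,t}^j$ converge to $P_t^j$ locally uniformly in $Y$ and uniformly in $t$, and so do their derivatives.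

\emph{The parameter.} Let $\Delta$ be a closed disc about $y_0$ on which $P_{t_1}^{k'}(Y)-Y$ vanishes only at $y_0$ and $|(P_{t_1}^{k'})'|>1$. By Rouch\'e's theorem there is a disc $N$ about $t_1$ such that, for $t\in N$ and $n$ large, $R_{n,t}^{k'}$ has exactly one fixed point $y_n(t)$ in the interior of $\Delta$, and $|(R_{n,t}^{k'})'|>1$ on $\Delta$. Writing $y_n(t)=\frac1{2\pi i}\int_{\partial\Delta}YF'(Y)/F(Y)\,dY$ with $F(Y)=R_{n,t}^{k'}(Y)-Y$, we see that $y_n$ is holomorphic and that $y_n\to y_0(\cdot)$ uniformly on $N$, after shrinking $N$. Hence $\xi_n(t)=R_{n,t}^{l'}(0)-y_n(t)$ converges uniformly on $N$ to $P_t^{l'}(0)-y_0(t)$, which vanishes at $t_1$ but not identically. For large $n$, then, $\xi_n\not\equiv0$, and by Hurwitz's theorem $\xi_n$ has a zero $t_n$ with $t_n\to t_1$. Put $\lambda_n'=\Lambda_n(t_n)$; it lies in $O$ for large $n$, so (G3) holds.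

\emph{Condition \textup{(G1)}.} Write $g=g_{\lambda_n'}$, $R=R_{n,t_n}$, $l=m_nl'-1\ge1$ and $k=m_nk'$. Then
\[
g^l(s)=g^{m_nl'}(c_{\lambda_n'})=c_{\lambda_n'}+\sigma_nR^{l'}(0)=c_{\lambda_n'}+\sigma_ny_n(t_n)
\]
is a fixed point of $g^k$ with multiplier $(R^{k'})'(y_n(t_n))$, of modulus greater than $1$. Next we compute the local degree of $R^{l'}$ at $0$. Since $R^{(d)}(0)\to d!$, the local degree of $R$ at $0$ is at most $d$ for large $n$. For $1\le j<l'$ we have $R'(R^j(0))\to d\,(P_{t_1}^j(0))^{d-1}\neq0$, so $R$ is locally injective at $R^j(0)$. Hence $g^{m_nl'}=g^l\circ g$ has local degree at most $d$ at $c_{\lambda_n'}$. Local degrees multiply and $g$ has local degree $d$ there, so $(g^l)'(s)\neq0$.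

\emph{Condition \textup{(G2)}.} For $t$ near $t_n$ and $\lambda=\Lambda_n(t)$, the point $c_\lambda+\sigma_ny_n(t)$ is a fixed point of $g_\lambda^k$ depending continuously on $t$, so it equals $q(\lambda)$ by the uniqueness in the implicit function theorem. Therefore $\xi(\Lambda_n(t))=\sigma_n\xi_n(t)$, which does not vanish identically near $t_n$.

\emph{Dimension.} Take $N_0$, $Z$, $\eta$ from Corollary~\ref{cor:persist} for $P_{t_1}$, its hyperbolic set from Lemma~\ref{lem:poly}(b), and $a=2-\delta$. Since $t_n\to t_1$, we have $R_{n,t_n}\to P_{t_1}$ locally uniformly. Fix $n$ so large that $\lambda'=\lambda_n'$ is good and $|R_{n,t_n}^{N_0}-P_{t_1}^{N_0}|<\eta$ on $Z$. With $\sigma_n,m_n$ now fixed, $R[\lambda,\sigma_n,m_n]^{N_0}(Y)$ is continuous in $(\lambda,Y)$ and $Z$ is compact, so the same inequality holds for $R[\lambda,\sigma_n,m_n]$ with $\lambda$ in a neighborhood $O'$ of $\lambda'$. Corollary~\ref{cor:persist} and Lemma~\ref{lem:julia} give the hyperbolic set of $g_\lambda$.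
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two} in case \textup{(B)}]
Let $\lambda_0$ be good and $\mathcal B_0\subset\mathbb C^*\times\mathbb C$ a closed ball centered at $\lambda_0$. Given a good $\lambda_{j-1}$ and a closed ball $\mathcal B_{j-1}$ centered at it, apply Lemma~\ref{lem:step} with $O$ the interior of $\mathcal B_{j-1}$ and $\delta=1/j$. Let $\lambda_j=\lambda'$, and let $\mathcal B_j\subset O\cap O'$ be a closed ball centered at $\lambda_j$ of diameter less than $1/j$. The balls are nested, so they have a common point $\lambda_\infty$. For every $j$ the map $g_{\lambda_\infty}$ has a hyperbolic set of dimension greater than $2-1/j$, which lies in $\mathcal J(g_{\lambda_\infty})$ by Lemma~\ref{lem:julia}. Hence $\dim_{\mathrm H}\mathcal J(g_{\lambda_\infty})=2$.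
\end{proof}

This completes the proof of Theorem~\ref{thm:two}, and with it of Theorem~\ref{thm:main}.

\begin{remark}
For the equality $\sup=2$ alone, case (B) needs only Lemma~\ref{lem:rescale} at one good parameter, part (b) of Lemma~\ref{lem:poly} and Corollary~\ref{cor:persist}. Part (a) of Lemma~\ref{lem:poly} and the nesting serve only to attain the value $2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{McM}
McMullen, \emph{Hausdorff dimension and conformal dynamics II}, Comment. Math. Helv. \textbf{75} (2000).

\bibitem{Shi}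
Shishikura, Ann. of Math. \textbf{147} (1998).

\bibitem{Slo}
S{\l}odkowski, Proc. AMS \textbf{111} (1991).

\bibitem{NSF}
\emph{Summary of results from prior NSF support}, \texttt{https://www.math.stonybrook.edu/\string~bishop/vita/nsf18.pdf}.

\end{thebibliography}
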